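
\newtheorem{theorem}{Theorem}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\numberwithin{equation}{section}

\title{Conformal maps of a simply connected domain\\ and of its folded domain}


\begin{abstract}
Let $\Omega$ be a simply connected domain that meets the real line, and let $\hat\Omega$ be the domain obtained by folding the boundary of $\Omega$ into the closed upper half plane. Let $f$ and $\hat f$ be the conformal maps of $\Omega$ and $\hat\Omega$ onto the unit disc that vanish at a common point $x_0$ of the lower half plane. It is known that $|f'|\le 2|\hat f'|$ on $\Omega\cap\mathbb R$, and it was conjectured that $2$ can be replaced by $1+\varepsilon$ at points that are hyperbolically far from $x_0$. We disprove this with an explicit domain. We then find the sharp asymptotic constant, $\kappa\approx1.0939$, for domains with $\Omega\subset\hat\Omega$, in particular for domains symmetric in $\mathbb R$. For arbitrary domains we show that the constant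 is smaller than $2$ as soon as the hyperbolic distance from $x_0$ is bounded below.
\end{abstract}

\section{The question and the results}

\subsection{Folding a domain}
Write $\mathbb H=\{\operatorname{Im}z>0\}$, $\mathbb H^-=\{\operatorname{Im}z<0\}$, $\mathbb D$ for the unit disc, $\mathbb T=\partial\mathbb D$, and $A^*=\{\bar z:z\in A\}$. Let $\Omega\subsetneq\mathbb C$ be a simply connected domain with $\Omega\cap\mathbb R\ne\emptyset$. The map $z=x+iy\mapsto\tilde z=x+i|y|$ folds the plane along the real line; for a set $A$ put $\tilde A=\{\tilde z:z\in A\}$. Let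
\[
c_-=\inf(\Omega\cap\mathbb R),\qquad c_+=\sup(\Omega\cap\mathbb R),\qquad E=(-\infty,c_-)\cup\partial\Omega\cup(c_+,\infty).
\]
If $c_-$ is finite, then $c_-\in\partial\Omega$, and likewise for $c_+$. So $E$ and $\tilde E$ are closed, and $E\cap\Omega=\emptyset$. Since $\tilde E$ lies in the closed upper half plane, $\mathbb C\setminus\tilde E$ contains $\mathbb H^-$. The \emph{folded domain} $\hat\Omega$ is the component of $\mathbb C\setminus\tilde E$ that contains $\mathbb H^-$. It is a simply connected domain; this is the construction of Fern\'andez, Heinonen and Martio. A real point is the fold of itself only, so a point of $\Omega\cap\mathbb R$ is not in $\tilde E$. It then has a neighborhood disjoint from $\tilde E$, and this neighborhood meets $\mathbb H^-$. Thus $\Omega\cap\mathbb R\subset\hat\Omega$.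

Fix $x_0\in\Omega\cap\mathbb H^-$; then also $x_0\in\hat\Omega$. Let $f:\Omega\to\mathbb D$ and $\hat f:\hat\Omega\to\mathbb D$ be conformal and onto with $f(x_0)=\hat f(x_0)=0$. Let $\lambda_\Omega=2|f'|/(1-|f|^2)$ and $\lambda_{\hat\Omega}=2|\hat f'|/(1-|\hat f|^2)$ be the hyperbolic densities and $d_\Omega$ the hyperbolic distance induced by $\lambda_\Omega$. We compare the two maps on the real line, where $|f'(x)|\,dx$ is the length element of the image $f(\Omega\cap\mathbb R)$, and write
\[
r=r(\Omega,x,x_0)=\frac{|f'(x)|}{|\hat f'(x)|}\qquad(x\in\Omega\cap\mathbb R).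
\]
It is known that
\begin{equation}\label{known}
|f'(x)|\le\frac{\lambda_\Omega(x)}{\lambda_{\hat\Omega}(x)}\,|\hat f'(x)|\qquad\text{and}\qquad |f'(x)|\le2|\hat f'(x)| .
\end{equation}
(Both inequalities also come out of the arguments below, in Section~\ref{sec:all}.) 

Two simple cases show what to expect. We use the following formula. If $F$ maps $\Omega$ conformally onto $\mathbb H$, then up to a unimodular factor $f=(F-F(x_0))/(F-\overline{F(x_0)})$, so
\begin{equation}\label{halfplane}
|f'(x)|=\frac{2\,|F'(x)|\operatorname{Im}F(x_0)}{|F(x)-\overline{F(x_0)}|^2}.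
\end{equation}

\emph{First case: $\Omega\supset\mathbb H^-$.} Then $\partial\Omega$ lies in the closed upper half plane and contains the real points outside $\Omega$. Hence $\tilde E=E=\partial\Omega$, $\hat\Omega=\Omega$, and $r=1$.

\emph{Second case: $\Omega=\mathbb C\setminus\{iy:|y|\ge1\}$.} Here $\hat\Omega=\mathbb C\setminus\{iy:y\ge1\}$. The functions $F(z)=i(z+\sqrt{1+z^2})$ and $\hat F(z)=i\sqrt{1+iz}$, with square roots in the right half plane, map $\Omega$ and $\hat\Omega$ onto $\mathbb H$. At $x=0$ we have $F=\hat F=i$ and $|F'|=1$, $|\hat F'|=\frac12$. By \eqref{halfplane},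
\[
r(\Omega,0,x_0)=2\;\frac{\operatorname{Im}F(x_0)}{\operatorname{Im}\hat F(x_0)}\cdot\frac{|i-\overline{\hat F(x_0)}|^2}{|i-\overline{F(x_0)}|^2}.
\]
For $x_0=0$ this formula gives $r=2$. In fact, if one allows $x_0$ in the closed lower half plane, equality $r=2$ is known to hold, up to linear transformations, only for this domain and $x=x_0=0$. On the other hand, $r\to0$ when $x_0\in\Omega\cap\mathbb H^-$ and $d_\Omega(0,x_0)\to\infty$. Indeed, suppose first that $x_0\to\infty$. Then $|F(x_0)|$ is comparable to $|x_0|$ or to $1/|x_0|$ (on the right or on the left of the slits), while $|\hat F(x_0)|\sim|x_0|^{1/2}$ and $\operatorname{Im}\hat F(x_0)\ge|\hat F(x_0)|/\sqrt2$, because $\operatorname{Re}(1+ix_0)>0$. Hence $r=O(|x_0|^{-1/2})$. If $x_0$ tends to a finite point of the lower slit, then $\operatorname{Im}F(x_0)\to0$ while $\hat F(x_0)$ tends to a point of $\mathbb H$, and again $r\to0$.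

So the factor $2$ comes from a base point next to $x$, and in the extremal domain the gain is lost far away. This makes it natural to guess that distant base points see no gain at all. The following was posed as Conjecture~2 in \cite{HW}.

\begin{conjecture}
For every $\varepsilon>0$ there is $\delta>0$, independent of $\Omega$, such that $|f'(x)|\le(1+\varepsilon)|\hat f'(x)|$ whenever $x_0\in\Omega\cap\mathbb H^-$, $x\in\Omega\cap\mathbb R$ and $d_\Omega(x,x_0)>\delta^{-1}$.
\end{conjecture}

\subsection{Results}
The conjecture is false.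

\begin{theorem}\label{thm:counter}
There are a domain $\Omega$, a point $x\in\Omega\cap\mathbb R$ and points $x_0(Y)\in\Omega\cap\mathbb H^-$ $(Y>0)$ with
\[
d_\Omega(x,x_0(Y))\to\infty,\qquad \frac{|f'(x)|}{|\hat f'(x)|}\to\Big(\frac{961}{949}\Big)^{1/4}>1.003\qquad(Y\to\infty).
\]
Hence the conjecture fails, for instance for $\varepsilon=1/400$.
\end{theorem}

The next theorem gives the best possible asymptotic constant when $\Omega\subset\hat\Omega$. For $a\ge0$ put
\begin{equation}\label{Mdef}
M(s,a)=\frac{(1-s^2)(s-a)}{1+s^2},\qquad m(a)=\max\Big\{0,\sup_{s>a}M(s,a)\Big\},\qquad \log\kappa=\int_0^\infty\frac{m(a)}{1+a^2}\,da .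
\end{equation}
These quantities are explained in Section~\ref{sec:gain}, where the integral is evaluated: with $\phi=\frac{1+\sqrt5}2$,
\begin{equation}\label{kappa}
\kappa=2\,\phi^{3/2}\Big[(1+\sqrt2)^2\,\frac{\phi-\sqrt2}{\phi+\sqrt2}\Big]^{\sqrt2}\approx1.0939 .
\end{equation}

\begin{theorem}\label{thm:sharp}
\textup{(a)} For every $\varepsilon>0$ there is $\delta>0$ such that $|f'(x)|\le(\kappa+\varepsilon)|\hat f'(x)|$ whenever $\Omega\subset\hat\Omega$, $x\in\Omega\cap\mathbb R$, $x_0\in\Omega\cap\mathbb H^-$ and $d_\Omega(x,x_0)>\delta^{-1}$.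

\textup{(b)} For every $\kappa'<\kappa$ there are a domain $\Omega=\Omega^*$, a point $x\in\Omega\cap\mathbb R$ and points $x_0^{(j)}\in\Omega\cap\mathbb H^-$ with $d_\Omega(x,x_0^{(j)})\to\infty$ and $\lim_j r(\Omega,x,x_0^{(j)})>\kappa'$.
\end{theorem}

A domain $\Omega=\Omega^*$ satisfies $\Omega\subset\hat\Omega$. Indeed $E$ is then symmetric and disjoint from $\Omega$, so $\tilde E\subset E$, and the connected set $\Omega\cup\mathbb H^-$ is disjoint from $\tilde E$. So $\kappa$ is the sharp asymptotic constant both for symmetric domains and for all domains with $\Omega\subset\hat\Omega$.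

\begin{theorem}\label{thm:all}
For every $d_0>0$ there is $C(d_0)<2$ such that $|f'(x)|\le C(d_0)|\hat f'(x)|$ for all $\Omega$, all $x\in\Omega\cap\mathbb R$ and all $x_0\in\Omega\cap\mathbb H^-$ with $d_\Omega(x,x_0)\ge d_0$.
\end{theorem}

The condition $d_0>0$ is needed: in the second case above, $r\to2$ as $x_0=-iy\to0$. Put $C_\infty=\lim_{D\to\infty}\sup\{r:d_\Omega(x,x_0)\ge D\}$, the supremum being over all admissible $\Omega$, $x$ and $x_0$. The conjecture says $C_\infty\le1$, while Theorems~\ref{thm:sharp}(b) and~\ref{thm:all} give $\kappa\le C_\infty<2$. We do not determine $C_\infty$.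

\subsection{Plan}
Suppose that $\Omega\subset\hat\Omega$ and that $x_0$ tends to a boundary point, which we place at $\infty$ in a half plane model of $\hat\Omega$. Then the ratio $r$ tends to $|g'|$, where $g$ is the map, normalized by $g(w)=w+O(1/w)$, that removes the set $K$ corresponding to $\hat\Omega\setminus\Omega$. A piece of $K$ more or less underneath the point increases $|g'|$, a piece off to the side decreases it. The folding only allows pieces on one side. Section~\ref{sec:counter} shows that they can nevertheless be close enough to the vertical, which gives Theorem~\ref{thm:counter}. Section~\ref{sec:gain} balances the gain in $\log|g'|$ against the amount of protected boundary used up; this gives $\kappa$, and running the optimal strategy gives Theorem~\ref{thm:sharp}(b) in Section~\ref{sec:construct}. In Section~\ref{sec:core} we isolate what the folding says about general $\Omega$: in a symmetric subdomain of $\Omega\cap\hat\Omega$, half of the boundary, as seen from $x$, is protected. Section~\ref{sec:extremal} proves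 that the strategy is optimal, and Sections~\ref{sec:upper} and~\ref{sec:all} prove Theorems~\ref{thm:sharp}(a) and~\ref{thm:all}.

\section{A counterexample}\label{sec:counter}

\begin{lemma}\label{lem:limit}
Let $\Omega\subset\hat\Omega$, let $\hat F:\hat\Omega\to\mathbb H$ be conformal and onto, and suppose that $K=\mathbb H\setminus\hat F(\Omega)$ is bounded. Let $g:\mathbb H\setminus K\to\mathbb H$ be conformal and onto with $g(w)=w+O(1/w)$ at $\infty$. Let $x\in\Omega\cap\mathbb R$, $w_1=\hat F(x)$, and let $x_0\in\Omega\cap\mathbb H^-$ vary so that $Z=\hat F(x_0)$ tends to $\infty$ along a fixed ray from $0$ in $\mathbb H$. Then $d_\Omega(x,x_0)\to\infty$ and $r\to|g'(w_1)|$.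
\end{lemma}

\begin{proof}
The map $g\circ\hat F$ takes $\Omega$ onto $\mathbb H$. By \eqref{halfplane}, applied to $g\circ\hat F$ and to $\hat F$,
\[
r=|g'(w_1)|\cdot\frac{\operatorname{Im}g(Z)}{\operatorname{Im}Z}\cdot\frac{|w_1-\overline Z|^2}{|g(w_1)-\overline{g(Z)}|^2}.
\]
Since $g(Z)=Z+O(1/|Z|)$ and $\operatorname{Im}Z$ is comparable to $|Z|$, the last two factors tend to $1$. Also $d_\Omega(x,x_0)=d_{\mathbb H}(g(w_1),g(Z))\to\infty$, because $g(Z)\to\infty$.
\end{proof}

To see when $|g'(w_1)|>1$, remove a single vertical slit of height $h$ at $\xi\in\mathbb R$. Then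
\[
g(w)=\xi+\sqrt{(w-\xi)^2+h^2},\qquad g'(w)=\Big(1+\frac{h^2}{(w-\xi)^2}\Big)^{-1/2}.
\]
For small $h$ we have $|g'(w)|>1$ if $\operatorname{Re}(w-\xi)^{-2}<0$, that is, if $\frac\pi4<\arg(w-\xi)<\frac{3\pi}4$. So a small slit helps if $w$ is seen from its foot within $45^\circ$ of the vertical.

What does the folding allow? A piece of $\partial\Omega$ in $\mathbb H^-$ is reflected into $\mathbb H$ and becomes part of $\tilde E$. If such a piece is to be removed from $\Omega$ without changing $\hat\Omega$, its mirror image must lie in $\mathbb C\setminus\hat\Omega$ already. So let $\mathbb C\setminus\hat\Omega$ be a sector $\{0\le\arg z\le\beta\}$ with $0\le\beta<\pi$; for $\beta>0$ there is room for mirror images in its interior. Let the slits grow downwards from the positive real axis. Map the complement of the sector onto $\mathbb H$ so that $0$ and $\infty$ are fixed and the positive real axis, approached from below, goes to the negative one. Then $x=-1$ goes to a point $w_1$ with $\arg w_1=\pi\cdot\frac{\pi-\beta}{2\pi-\beta}$,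 and the foot $\xi$ of a slit is any point of $(-\infty,0)$. For $\xi$ close to $0$ the angle $\arg(w_1-\xi)$ is close to $\arg w_1$. The latter is $\frac\pi2$ for $\beta=0$, where there is no room, and it still exceeds $\frac\pi4$ for all $\beta<\frac{2\pi}3$. We take $\beta=\frac\pi2$, for which $\arg w_1=\frac\pi3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\fill[gray!20] (0,0) rectangle (0.7,0.7);
\draw[thick] (0.7,0)--(0,0)--(0,0.7);
\draw[dotted] (-1.2,0)--(0,0);
\draw[very thick] plot[smooth] coordinates {(.0894,0)(.0874,-.0336)(.0811,-.0677)(.0712,-.1028)(.0576,-.139)};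
\draw[thick,dashed] plot[smooth] coordinates {(.0894,0)(.0874,.0336)(.0811,.0677)(.0712,.1028)(.0576,.139)};
\fill (-1,0) circle (.02) node[above] {$x=-1$};
\node at (.38,-.12) {$T^{-1}(\gamma)$};
\node at (.42,.45) {$\mathbb C\setminus Q$};
\fill (-.45,-.45) circle (.02) node[left] {$x_0$};
\draw[->,dotted,thick] (-.45,-.45)--(-.65,-.65);
\draw[->] (.85,.1)--(1.2,.1) node[midway,above] {$T$};
\begin{scope}[shift={(2.1,-.4)}]
\draw[thick] (-.7,0)--(.9,0);
\draw[very thick] (-.2,0)--(-.2,.2);
\node at (-.31,.12) {$\gamma$};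
\draw[dotted] (-.2,0)--(.5,.866);
\fill (.5,.866) circle (.02) node[right] {$w_1=e^{i\pi/3}$};
\fill (0,0) circle (.015) node[below] {$0$};
\node[below] at (-.25,0) {$-\frac15$};
\draw[->,dotted,thick] (0,.75)--(0,1.1) node[left] {$iY$};
\end{scope}
\end{tikzpicture}
\caption{The counterexample. Left: $\Omega$ is the plane without the closed first quadrant (shaded) and without the solid curve $T^{-1}(\gamma)$. The mirror image of this curve (dashed) falls into the first quadrant, so $\hat\Omega=Q$ is the plane without the closed first quadrant. Right: the images in the half plane. The point $w_1$ is seen from the foot of the slit $\gamma$ at an angle larger than $45^\circ$.}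
\label{fig:counter}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $Q=\{\rho e^{-i\psi}:\rho>0,\ 0<\psi<\frac{3\pi}2\}$, the plane minus the closed first quadrant. Put $T(\rho e^{-i\psi})=\rho^{2/3}e^{i(\pi-2\psi/3)}$, which is a branch of $-z^{2/3}$ and maps $Q$ conformally onto $\mathbb H$. Let $\gamma=\{-\frac15+is:0<s\le\frac15\}$ and
\[
\Omega=T^{-1}(\mathbb H\setminus\gamma),
\]
a simply connected domain (Figure~\ref{fig:counter}). Points of $\gamma$ have argument in $[\frac{3\pi}4,\pi)$, so points of $T^{-1}(\gamma)$ have $0<\psi\le\frac{3\pi}8$ and lie in the open fourth quadrant.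

\emph{Identification of $\hat\Omega$.} We have $\Omega\cap\mathbb R=(-\infty,0)$, so $c_-=-\infty$ and $c_+=0$. Also $\partial\Omega=[0,\infty)\cup i[0,\infty)\cup T^{-1}(\gamma)$, so $E=\partial\Omega$. Then $\tilde E=[0,\infty)\cup i[0,\infty)\cup(T^{-1}(\gamma))^*$ lies in the closed first quadrant. Thus $Q$ is connected, contains $\mathbb H^-$ and is disjoint from $\tilde E$, and $\partial Q\subset\tilde E$. Hence $\hat\Omega=Q\supset\Omega$.

\emph{The ratio.} Take $\hat F=T$, $K=\gamma$ and $g(w)=-\frac15+\sqrt{(w+\frac15)^2+\frac1{25}}$ in Lemma~\ref{lem:limit}. Let $x=-1$, so $\psi=\pi$ and $w_1=e^{i\pi/3}$, and let $x_0(Y)=Y^{3/2}e^{-3\pi i/4}$. Then $x_0(Y)\in\mathbb H^-$ and $T(x_0(Y))=iY\notin\gamma$. By the lemma, $d_\Omega(x,x_0(Y))\to\infty$ and $r\to|g'(w_1)|$. Finally $(w_1+\frac15)^2=(0.7+\frac{\sqrt3}2i)^2=-0.26+0.7\sqrt3\,i$, so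
\[
|g'(w_1)|^4=\frac{|(w_1+\frac15)^2|^2}{|(w_1+\frac15)^2+\frac1{25}|^2}=\frac{0.26^2+1.47}{0.22^2+1.47}=\frac{1.5376}{1.5184}=\frac{961}{949}>1.0126>1.003^4.\qedhere
\]
\end{proof}

\section{Gain against cost: the constant $\kappa$}\label{sec:gain}

How large can $|g'|$ become? In the half plane model suppose that a half-line $(-\infty,p]$ of the boundary is protected, so that the removed set $K$ must grow from $(p,\infty)$. We let $K$ grow by the chordal Loewner equation
\begin{equation}\label{chordal}
\partial_tg_t(z)=\frac2{g_t(z)-\xi_t},\qquad g_0(z)=z,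
\end{equation}
which adds an infinitesimal slit at $\xi_t$. Place the image of $x$ at $i$, and follow $X+iY=Z=g_t(i)$ and $P=g_t(p)<\xi_t$. The scale-invariant parameters are
\[
a=\frac{P-X}Y,\qquad s=\frac{\xi-X}Y>a .
\]
The protected half-line has harmonic measure $\frac12+\frac1\pi\arctan a$ seen from $Z$. Since $Z-\xi=Y(i-s)$ and $P-\xi=-Y(s-a)$,
\begin{equation}\label{flow}
X'=\frac{-2s}{Y(1+s^2)},\qquad Y'=\frac{-2}{Y(1+s^2)},\qquad P'=\frac{-2}{Y(s-a)} ,
\end{equation}
and therefore
\begin{equation}\label{cost}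
Y^2a'=P'Y-X'Y-aYY'=-\frac2{s-a}+\frac{2(s+a)}{1+s^2}=-\frac{2(1+a^2)}{(s-a)(1+s^2)}<0 .
\end{equation}
Removing sets lowers $a$: this is the cost. The gain follows from $\partial_t\log g_t'=-2/(g_t-\xi_t)^2$:
\begin{equation}\label{gain}
\frac{d}{dt}\log|g_t'(i)|=\operatorname{Re}\frac{-2}{Y^2(i-s)^2}=\frac{2(1-s^2)}{Y^2(1+s^2)^2}.
\end{equation}
It is positive for $|s|<1$, which is the $45^\circ$ rule again. The quotient of gain and cost is
\begin{equation}\label{quotient}
\frac{d\log|g_t'(i)|}{-da}=\frac{(1-s^2)(s-a)}{(1+s^2)(1+a^2)}=\frac{M(s,a)}{1+a^2}.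
\end{equation}
For $a\ge0$, a slit far away ($s>1$) loses; if $a<1$, a slit at the edge of the protected half-line ($s$ close to $a$) gains but is expensive. We shall see in Section~\ref{sec:core} that for $\Omega\subset\hat\Omega$ the folding forces $a\ge0$ at the end: as seen from $x$ in $\Omega$, the protected part has harmonic measure at least $\frac12$. It puts no bound on the initial value of $a$. So one expects $\log|g'|\le\int_0^\infty m(a)(1+a^2)^{-1}da=\log\kappa$, with near equality if one always uses the best $s$.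

\begin{lemma}\label{lem:kappa}
The function $A(s)=\frac{s^4+4s^2-1}{4s}$ is smooth and strictly increasing for $s>0$ and maps $[\sqrt{\sqrt5-2},1]$ onto $[0,1]$; let $\sigma:[0,1]\to[\sqrt{\sqrt5-2},1]$ be its inverse there. For $0\le a<1$ the supremum of $M(s,a)$ over $s>a$ is attained exactly at $s=\sigma(a)$; moreover $a<\sigma(a)<1$ and $m(a)=(1-\sigma^2)^2/(4\sigma)$ with $\sigma=\sigma(a)$. For $a\ge1$, $m(a)=0$. The constant $\kappa$ has the value \eqref{kappa}.
\end{lemma}

\begin{proof}
For $s>a\ge1$ we have $M<0$. Let $0\le a<1$. As a function of $s\ge a$, $M$ vanishes at $s=a$ and $s=1$, is positive in between and negative beyond. For $a<s<1$,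
\[
\frac{\partial_sM}M=\frac1{s-a}-\frac{2s}{1-s^2}-\frac{2s}{1+s^2}=\frac1{s-a}-\frac{4s}{1-s^4},
\]
which vanishes if and only if $s-a=(1-s^4)/(4s)$, i.e.\ $a=A(s)$. Here
\[
A'(s)=\frac{(3s^2+1)(s^2+1)}{4s^2}>0,\qquad A(1)=1,\qquad A(s)=0\iff s^2=\sqrt5-2 .
\]
So the critical point is unique and equals $\sigma(a)$, and $\sigma-a=(1-\sigma^4)/(4\sigma)$ gives $m(a)=\frac{1-\sigma^2}{1+\sigma^2}\cdot\frac{1-\sigma^4}{4\sigma}=\frac{(1-\sigma^2)^2}{4\sigma}$.

To evaluate the integral, substitute $a=A(s)$ and $v=s^2$. Expanding both sides one finds $16s^2(1+A^2)=16s^2+(s^4+4s^2-1)^2=(s^2+1)^2(s^4+6s^2+1)$. Hence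
\[
\frac{m\,A'(s)\,ds}{1+A^2}=\frac{(1-v)^2}{4s}\cdot\frac{(3v+1)(v+1)}{4v}\cdot\frac{16v}{(v+1)^2(v^2+6v+1)}\,ds ,
\]
and with $ds/s=dv/(2v)$,
\[
2\log\kappa=\int_{\sqrt5-2}^1\frac{(1-v)^2(3v+1)}{v(v+1)(v^2+6v+1)}\,dv=\int_{\sqrt5-2}^1\Big[\frac1v-\frac2{v+1}+\frac{4(v-1)}{v^2+6v+1}\Big]dv .
\]
(Over the common denominator both numerators are $3v^3-5v^2+v+1$.) Writing $4(v-1)=2(2v+6)-16$ and $v^2+6v+1=(v+3)^2-8$, we get the primitive
\[
\log v-2\log(1+v)+2\log(v^2+6v+1)-2\sqrt2\,\log\frac{v+3-2\sqrt2}{v+3+2\sqrt2}.
\]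
At $v=1$ it equals $-2\log2+2\log8+2\sqrt2\log\frac{2+\sqrt2}{2-\sqrt2}=4\log2+4\sqrt2\log(1+\sqrt2)$. At $v=\sqrt5-2=\phi^{-3}$ we have $v^2+4v-1=0$, so $1+v=2/\phi$, $v^2+6v+1=2(v+1)=4/\phi$ and $v+3=2\phi$; the primitive equals $2\log2-3\log\phi-2\sqrt2\log\frac{\phi-\sqrt2}{\phi+\sqrt2}$. Subtracting and halving,
\[
\log\kappa=\log2+\tfrac32\log\phi+\sqrt2\,\Big[2\log(1+\sqrt2)+\log\frac{\phi-\sqrt2}{\phi+\sqrt2}\Big].\qedhere
\]
\end{proof}

\section{Symmetric domains with ratio close to $\kappa$}\label{sec:construct}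

In this section we prove Theorem~\ref{thm:sharp}(b). We first run the optimal strategy in the half plane and obtain a hull $K$. Then we realize $\mathbb H$ and $\mathbb H\setminus K$ as conformal images of a folded domain $\hat\Omega$ and a symmetric domain $\Omega$. For this we take the anticonformal involution of $\mathbb H\setminus K$ whose axis is the hyperbolic geodesic of $\mathbb H\setminus K$ through $i$ that ends at $\infty$, and map $\mathbb H$ conformally so that this axis becomes real and the involution becomes complex conjugation.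

\medskip
\emph{Step 1: the hull.} Let $\kappa'<\kappa$ and fix $0<\epsilon<a_0<1$. Consider the system \eqref{flow} with $a=(P-X)/Y$ and $s=\sigma(a)$, and with $X(0)=0$, $Y(0)=1$, $P(0)=a_0$; let $\xi=X+Ys$. Since $a<s<1$, we have $(s-a)(1+s^2)\le2(1+a^2)$, so \eqref{cost} gives $Y^2a'\le-1$. Also $Y\le1$, so $a'\le-1$. From \eqref{flow} and \eqref{cost},
\[
\frac{d\log Y}{da}=\frac{s-a}{1+a^2}\in[0,1],
\]
so $Y\ge e^{-1}$ as long as $a\ge\epsilon$. On $[\epsilon,a_0]$ the difference $\sigma(a)-a$ is bounded below. Hence the right sides of \eqref{flow} stay bounded and smooth, and the solution exists until a finite time $t_*$ with $a(t_*)=\epsilon$.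

With the continuous driving function $\xi_t$ solve \eqref{chordal}. By the standard theory of the chordal Loewner equation (see \cite[Ch.~4]{La}), $g=g_{t_*}$ maps $\mathbb H\setminus K$ conformally onto $\mathbb H$. Here $K$ is the bounded set of those $z\in\mathbb H$ for which the solution ceases to exist up to time $t_*$, $\mathbb H\setminus K$ is simply connected, and $g(z)=z+O(1/z)$ at $\infty$. From now on $X,Y,P$ denote the values at $t_*$, unless the time is shown. By uniqueness for \eqref{chordal}, $g(i)=X+iY$, so $i\notin K$. The solution started at $p:=a_0$ is $P(t)$, and $P(t)-\xi_t=-Y(t)(s-a)$ is negative and bounded away from $0$. Solutions started at real $z<p$ stay below it. So all of these exist up to $t_*$, as do the solutions started near them. Hence $\overline K\cap(-\infty,p]=\emptyset$, and $g$ maps $(-\infty,p]$ homeomorphically onto $(-\infty,P]$. Moreover $X<P$, because $a(t_*)=\epsilon>0$. By \eqref{quotient},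
\[
\log|g'(i)|=\int_\epsilon^{a_0}\frac{m(a)}{1+a^2}\,da .
\]
As $m=0$ on $[1,\infty)$, we can choose $\epsilon$ near $0$ and $a_0$ near $1$ so that $|g'(i)|>\kappa'$.

\medskip
\emph{Step 2: the domain} (Figure~\ref{fig:weld}). Put $S_0=\mathbb H\setminus K$,
\[
\Gamma=g^{-1}(\{X+iy:y>0\}),\qquad U=g^{-1}(\mathbb H\cap\{\operatorname{Re}w<X\}),
\]
and let $x_1<p$ be the real point with $g(x_1)=X$. Since $g$ extends homeomorphically to $(-\infty,p]$ and $g(z)=z+O(1/z)$, $\Gamma$ is an analytic curve in $\mathbb H$ from $x_1$ to $\infty$. It passes through $i$. The boundary of $U$ is $(-\infty,x_1]\cup\Gamma$, so $U$ is one of the two components of $\mathbb H\setminus\Gamma$. Let $L$ be the other one, a Jordan domain on the sphere bounded by $\Gamma$ and $[x_1,+\infty]$. Since $K$ meets neither $U$ nor $\Gamma$, $K\subset L$.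

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick] (-2,0)--(3.2,0);
\fill[gray!40] (1.2,0) .. controls (1.0,.6) and (1.0,1.0) .. (1.2,1.3) .. controls (1.7,1.1) and (2.1,.6) .. (2.2,0) -- cycle;
\draw[thick] (1.2,0) .. controls (1.0,.6) and (1.0,1.0) .. (1.2,1.3) .. controls (1.7,1.1) and (2.1,.6) .. (2.2,0);
\node at (1.55,.5) {$K$};
\draw[dashed,thick] (.1,0) .. controls (0,.8) and (-.1,1.4) .. (-.2,2.7);
\fill (-.02,1.0) circle (.05) node[left] {$i$};
\node[below] at (.1,0) {$x_1$};
\fill (.75,0) circle (.04) node[below] {$p$};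
\node at (-1.2,1.5) {$U$};
\node at (1.4,2.1) {$L$};
\node at (.1,2.5) {$\Gamma$};
\draw[->] (3.5,1)--(4.3,1) node[midway,above] {$G$};
\begin{scope}[shift={(7.4,1)}]
\draw[thick] (-2.3,0)--(0,0);
\draw[dashed,thick] (0,0)--(2.2,0);
\fill[gray!40] (-1.5,0) .. controls (-1.2,-.5) and (-.8,-.9) .. (-.5,-1.0) .. controls (-.4,-.6) and (-.4,-.3) .. (-.5,0) -- cycle;
\draw[thick] (-1.5,0) .. controls (-1.2,-.5) and (-.8,-.9) .. (-.5,-1.0) .. controls (-.4,-.6) and (-.4,-.3) .. (-.5,0);
\draw[thick] (-1.5,0) .. controls (-1.2,.5) and (-.8,.9) .. (-.5,1.0) .. controls (-.4,.6) and (-.4,.3) .. (-.5,0);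
\node at (-.8,-.4) {\small $G(K)$};
\node at (-.8,.35) {\small $G(K)^*$};
\fill (.9,0) circle (.05) node[below] {$x$};
\node[below] at (.05,0) {$0$};
\node at (1,1) {$G(U)$};
\node at (1.1,-1) {$\mathbb H^-=G(L)$};
\end{scope}
\end{tikzpicture}
\caption{Schematic picture of the map $G$. Left: the curve $\Gamma$ (dashed) is the axis of an anticonformal involution of $\mathbb H\setminus K$. Right: $G$ straightens $\Gamma$ to $(0,\infty)$, so that the involution becomes complex conjugation. Then $\Omega=G(\mathbb H\setminus K)$ is symmetric and omits $(-\infty,0]$, $G(K)$ and the mirror image of $G(K)$, while $\hat\Omega=G(\mathbb H)=\Omega\cup\mathbb H^-$ contains $G(K)$.}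
\label{fig:weld}
\end{figure}

Let $G:L\to\mathbb H^-$ be conformal and onto. By Carath\'eodory's theorem it extends to a homeomorphism of the closures on the sphere, and we may normalize $G(x_1)=0$, $G(\infty)=\infty$. With $L$ on the left, $\partial L$ runs along the real axis from $x_1$ to $+\infty$ and then back along $\Gamma$ to $x_1$. With $\mathbb H^-$ on the left, the real axis is run through from $+\infty$ to $-\infty$. Hence $G$ maps $[x_1,\infty)$ onto $(-\infty,0]$ and $\Gamma$ onto $(0,\infty)$.

The map $\tau=g^{-1}\circ(w\mapsto2X-\bar w)\circ g$ is an anticonformal involution of $S_0$. It fixes $\Gamma$ pointwise and interchanges $U$ and $S_0\cap L$. Put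
\[
G(z)=\overline{G(\tau(z))}\qquad(z\in U).
\]
By the Schwarz reflection principle (in the coordinate $g$, where $\tau$ is the reflection in a line), $G$ is holomorphic in $L\cup\Gamma\cup U=\mathbb H$. It is injective, since it maps $L$, $\Gamma$, $U$ injectively into the disjoint sets $\mathbb H^-$, $(0,\infty)$, $\mathbb H$. Set
\[
\Omega=G(S_0).
\]
Then $\Omega$ is simply connected. Since $G\circ\tau=\overline G$ on $S_0$, $\Omega=\Omega^*$. Also $\Omega\cap\mathbb R=(0,\infty)$, and $G(\mathbb H)=G(L)\cup G(\Gamma\cup U)=\mathbb H^-\cup\Omega$.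

\emph{We claim that $\hat\Omega=\Omega\cup\mathbb H^-$.} Here $E=(-\infty,0)\cup\partial\Omega$, and $0\in\partial\Omega$. By symmetry of $\partial\Omega$,
\[
\tilde E=(-\infty,0]\cup(\partial\Omega\cap\{\operatorname{Im}z\ge0\}),
\]
which is disjoint from the connected open set $\Omega\cup\mathbb H^-=G(\mathbb H)$. Let $y$ be a finite boundary point of $\Omega\cup\mathbb H^-$; then $\operatorname{Im}y\ge0$ and $y\notin\Omega$. If $\operatorname{Im}y>0$, then $y\in\partial\Omega$; if $y$ is real, then $y\le0$. In both cases $y\in\tilde E$, and the claim follows.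

\medskip
\emph{Step 3: the ratio.} Let $x=G(i)\in(0,\infty)$. For large $t>0$ let $Z_t=te^{i\pi/4}$. Then $Z_t\notin K$ and $\operatorname{Re}g(Z_t)>X$, so $Z_t\in S_0\cap L$ and $x_0=G(Z_t)\in\Omega\cap\mathbb H^-$. Lemma~\ref{lem:limit} with $\hat F=G^{-1}:\hat\Omega\to\mathbb H$ gives $d_\Omega(x,x_0)\to\infty$ and $r\to|g'(i)|>\kappa'$ as $t\to\infty$. This proves Theorem~\ref{thm:sharp}(b). \qed

\section{The symmetric core and the protected arc}\label{sec:core}

For the upper bounds we need to know what the folding imposes on an arbitrary $\Omega$. In general neither of $\Omega$, $\hat\Omega$ contains the other. We compare both with a symmetric domain that lies in both.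

\subsection{The core}
Recall that $E$ and $\tilde E$ are closed and $E\cap\Omega=\emptyset$. As $\hat\Omega$ is a component of $\mathbb C\setminus\tilde E$, $\partial\hat\Omega\subset\tilde E$. For $x\in\Omega\cap\mathbb R$ let $S$ be the component of $\hat\Omega\cap\hat\Omega^*$ that contains $x$.

\begin{lemma}\label{lem:core}
$S$ is symmetric in $\mathbb R$, simply connected, and $S\subset\Omega\cap\hat\Omega$. If $y\in\partial S$ is finite and $\operatorname{Im}y\ge0$, then $y\notin\hat\Omega$, and at least one of $y,\bar y$ is not in $\Omega$.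
\end{lemma}

\begin{proof}
The set $\hat\Omega\cap\hat\Omega^*$ is symmetric, and so is its component containing the real point $x$. The interior of a Jordan curve in $S$ lies in $\hat\Omega$ and in $\hat\Omega^*$, hence in $S$; so $S$ is simply connected. If $z\in\partial\Omega$, then $\tilde z\in\tilde E$, so one of $z,\bar z$ is not in $\hat\Omega$ and $z\notin S$. Thus the connected set $S$ does not meet $\partial\Omega$, and as $x\in\Omega$, $S\subset\Omega$.

Let $y$ be as stated. As a boundary point of a component of the open set $\hat\Omega\cap\hat\Omega^*$, $y$ is not in this set. If $y$ were in $\hat\Omega$, then $\bar y\notin\hat\Omega$; but either $\bar y\in\mathbb H^-\subset\hat\Omega$ or $\bar y=y\in\hat\Omega$, a contradiction. So $y\notin\hat\Omega$, hence $y\in\partial\hat\Omega\subset\tilde E$. Therefore $y$ or $\bar y$ is in $E$, which is disjoint from $\Omega$.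
\end{proof}

Let $h:\mathbb D\to\Omega$, $k:\mathbb D\to S$ and $\hat\Phi:\hat\Omega\to\mathbb D$ be conformal and onto with $h(0)=k(0)=x$, $\hat\Phi(x)=0$, and positive derivatives at these points. By uniqueness $k(\bar z)=\overline{k(z)}$. As $k$ is injective, it takes real values only on $(-1,1)$, so it maps the upper half $\mathbb D^+$ of the disc onto $S\cap\mathbb H$. Put
\[
\chi=h^{-1}\circ k,\qquad\theta=\hat\Phi\circ k,\qquad q=h^{-1}(x_0),\qquad\hat q=\hat\Phi(x_0),
\]
and, if $\Omega\subset\hat\Omega$, $\psi=\hat\Phi\circ h$. Then $\chi$, $\theta$ and, if defined, $\psi$ are univalent maps of $\mathbb D$ into $\mathbb D$ fixing $0$, with positive derivatives there; if $\Omega\subset\hat\Omega$, then $\theta=\psi\circ\chi$ and $\hat q=\psi(q)$. Since $f=(h^{-1}-q)/(1-\bar q\,h^{-1})$ up to a unimodular factor, $|f'(x)|=(1-|q|^2)/h'(0)$; similarly $|\hat f'(x)|=(1-|\hat q|^2)\hat\Phi'(x)$. Hence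
\begin{equation}\label{ratio}
r=\frac{\chi'(0)}{\theta'(0)}\cdot\frac{1-|q|^2}{1-|\hat q|^2},\qquad\text{and}\qquad r=\frac{1-|q|^2}{\psi'(0)\,(1-|\psi(q)|^2)}\quad\text{if }\Omega\subset\hat\Omega .
\end{equation}
Also $|q|=|f(x)|=\tanh(d_\Omega(x,x_0)/2)$ and $|\hat q|=|\hat f(x)|$.

Let $J_0$ be the open upper semicircle of $\mathbb T$. If $z\to\zeta\in J_0$, then $k(z)$ accumulates only at $\infty$ or at points of $\partial S$ with $\operatorname{Im}\ge0$, which are not in $\hat\Omega$ by Lemma~\ref{lem:core}. Hence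
\begin{equation}\label{J0}
|\theta(z)|\to1\qquad(z\to\zeta\in J_0).
\end{equation}
Thus the half of the boundary of $S$ that lies above, as seen from $x$, belongs to the boundary of $\hat\Omega$. Apart from the assumptions $\Omega\subset\hat\Omega$ and $x_0\in\mathbb H^-$, this is all we use about the folding in the proof of Theorem~\ref{thm:sharp}(a).

\subsection{Univalent maps that preserve an arc}
Let $v:\mathbb D\to\mathbb D$ be univalent, $v(0)=0$, $v'(0)>0$. Then $-\log(v(z)/z)$ is holomorphic with nonnegative real part and is real at $0$, so by the Herglotz theorem there is a unique measure $\nu\ge0$ on $\mathbb T$ with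
\begin{equation}\label{herglotz}
v(z)=z\exp\Big(-\int\frac{\xi+z}{\xi-z}\,d\nu(\xi)\Big),\qquad\nu(\mathbb T)=\log\frac1{v'(0)}.
\end{equation}

\begin{lemma}\label{lem:arc}
Let $v,\nu$ be as in \eqref{herglotz} and let $J\subset\mathbb T$ be an open arc.

\textup{(a)} If $|v(z)|\to1$ as $z\to\zeta$ for every $\zeta\in J$, then $\nu(J)=0$.

\textup{(b)} If $\nu(J)=0$, then \eqref{herglotz} extends $v$ holomorphically to $\mathbb C\setminus(\mathbb T\setminus J)$, with $|v|=1$ on $J$ and $|v(z)|\ge1$ for all $z\notin\mathbb T\setminus J$ with $|z|\ge1$. On $J$ we have $\zeta v'(\zeta)/v(\zeta)\ge1$. For every $\zeta\in J$ and every neighborhood $N$ of $\zeta$, all points of $\mathbb D$ close enough to $v(\zeta)$ lie in $v(N\cap\mathbb D)$. Further $v$ is injective on $J$, $v(J)$ is an open arc of length at least $|J|$ and at most $2\pi$, and compact subarcs of $J$ have images of length less than $2\pi$.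

\textup{(c)} If $v_n$ are maps of this kind with $\nu_n(J)=0$ and $v_n'(0)\ge\frac12$, then a subsequence converges, locally uniformly in $\mathbb D\cup J\cup\{|z|>1\}$, to such a map $v$ with $\nu(J)=0$ and $v'(0)\ge\frac12$.
\end{lemma}

\begin{proof}
(a) The real part $-\log|v(z)/z|$ of the Herglotz integral is the Poisson integral of $\nu$. Its boundary values on $\rho\mathbb T$ converge weak-$*$ to $\nu$ as $\rho\to1$, and it tends to $0$ uniformly at compact subarcs of $J$. So $\nu(J)=0$.

(b) The integral is over $\mathbb T\setminus J$, so the extension is clear. Since $\operatorname{Re}\frac{\xi+z}{\xi-z}=\frac{1-|z|^2}{|\xi-z|^2}$, it satisfies $|v|=1$ on $J$ and $|v(z)|\ge|z|\ge1$ for $|z|\ge1$. For $\zeta\in J$, because $\xi\zeta/(\xi-\zeta)^2=-1/|\xi-\zeta|^2$ on $\mathbb T$,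
\[
\frac{\zeta v'(\zeta)}{v(\zeta)}=1-\int\frac{2\xi\zeta}{(\xi-\zeta)^2}\,d\nu(\xi)=1+\int\frac{2\,d\nu(\xi)}{|\xi-\zeta|^2}\ge1 .
\]
So $v$ maps any sufficiently small neighborhood $N$ of $\zeta$ homeomorphically onto a neighborhood of $v(\zeta)$, and points of $v(N)\cap\mathbb D$ have their preimages in $N\cap\mathbb D$, since $|v|\ge1$ off $\mathbb D$. If $v(\zeta)=v(\zeta')$ with $\zeta\ne\zeta'$ in $J$, then with disjoint neighborhoods we would find two points of $\mathbb D$ with equal images, contradicting univalence. So $\arg v$ increases along $J$ with speed at least $1$ and $v$ is injective there; this gives the statements on lengths, the last one because a compact subarc can be enlarged within $J$.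

(c) The masses are at most $\log2$. Pass to a subsequence with $\nu_n\to\nu$ weak-$*$; then $\nu(J)=0$, as $J$ is open. For $z$ in a compact set disjoint from $\mathbb T\setminus J$ the kernels in \eqref{herglotz} are uniformly bounded and equicontinuous in $\xi\in\mathbb T\setminus J$, so the integrals converge uniformly. The limit has $v'(0)\ge\frac12$, so it is not constant and by Hurwitz's theorem it is univalent in $\mathbb D$.
\end{proof}

\section{The extremal proposition}\label{sec:extremal}

\begin{proposition}\label{prop:extremal}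
Let $\psi:\mathbb D\to\mathbb D$ be univalent with $\psi(0)=0$, $\psi'(0)>0$, and let $J\subset\mathbb T$ be an open arc with $|J|\ge\pi$ such that $|\psi(z)|\to1$ as $z\to\zeta$ for every $\zeta\in J$.

\textup{(i)} $\psi'(0)\ge\frac12$.

\textup{(ii)} If $\eta\in\mathbb T\setminus J$ and $\beta:=\limsup_{\rho\to1}\frac{1-|\psi(\rho\eta)|^2}{1-\rho^2}<\infty$, then $\beta\,\psi'(0)\ge1/\kappa$.
\end{proposition}

In (ii), $1/(\beta\psi'(0))$ is the lower limit of the right side of the second formula in \eqref{ratio} as $q=\rho\eta\to\eta$; it plays the role of $|g'|$ in Section~\ref{sec:gain}. Some protected arc is necessary: for $g(w)=\sqrt{w^2+h^2}$ we have $|g'(i)|=(1-h^2)^{-1/2}$, which is unbounded as $h\to1$. The bound in (i) is attained by $\psi=\hat\Phi\circ h$ for the second domain in Section~1 with $x=0$.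

The proof is the rigorous form of the computation in Section~\ref{sec:gain}. Not every $\psi$ comes from a hull with a continuous driving function, so we use the radial Loewner theory, which applies to all univalent maps, and follow the length of the image of $J$.

\begin{proof}
\emph{The Loewner chain.} We recall from \cite[Ch.~6]{Po}: a Loewner chain is a family of univalent maps $F_t$ $(t\ge0)$ of $\mathbb D$ with $F_t(0)=0$, $F_t'(0)=e^t$ and $F_s(\mathbb D)\subset F_t(\mathbb D)$ for $s\le t$. Every sequence of Loewner chains has a subsequence that converges locally uniformly in $\mathbb D$ for every $t$ to a Loewner chain \cite[Lemma~6.2]{Po}. For a Loewner chain there are functions $p(\cdot,t)$, holomorphic in $\mathbb D$ and measurable in $t$, with $\operatorname{Re}p>0$ and $p(0,t)=1$, such that $w_t=F_t^{-1}\circ F_0$ is absolutely continuous in $t$, locally uniformly in $\mathbb D$, and satisfies $\partial_tw_t=-w_t\,p(w_t,t)$ in $\mathbb D$ for a.e.\ $t$ \cite[\S6.1]{Po}.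

Put $\psi'(0)=e^{-T}$. If $T=0$, then $\psi=\mathrm{id}$ and both statements are trivial, since $\kappa\ge1$; so let $T>0$. For $0<\rho<1$, $\psi(\rho\mathbb T)$ is an analytic Jordan curve in $\mathbb D$. The level curves of the harmonic function in the ring between $\psi(\rho\mathbb T)$ and $\mathbb T$ with boundary values $0$ and $1$ bound a continuous increasing family of Jordan domains from $\psi(\rho\mathbb D)$ to $\mathbb D$. Parametrize by the conformal radius at $0$ and continue by discs centered at $0$ of increasing radius. Up to a constant factor we obtain a Loewner chain that starts at $\psi(\rho z)$ and passes through the identity at time $T+\log\frac1\rho$. Let $\rho\to1$ and pass to a limit. At time $T$ the maps take $\mathbb D$ into $\mathbb D$, and their derivatives at $0$ equal $\rho\to1$, so they tend to the identity. We get maps $f_t$, a constant multiple of a Loewner chain, with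
\[
f_0=\psi,\qquad f_T=\mathrm{id},\qquad f_t'(0)=e^{t-T}.
\]
So for $0\le t\le T$ the maps $w_t=f_t^{-1}\circ\psi:\mathbb D\to\mathbb D$ are univalent, $w_0(z)=z$, $w_T=\psi$, and
\begin{equation}\label{loewner}
\partial_tw_t=-w_t\,p(w_t,t),\qquad p(w,t)=\int\frac{\zeta+w}{\zeta-w}\,d\mu_t(\zeta),
\end{equation}
where $\mu_t$ are probability measures on $\mathbb T$ by Herglotz. They are measurable in $t$ because their moments are Taylor coefficients of $p(\cdot,t)$, up to constants. In particular $|w_t(z)|$ is nonincreasing in $t$.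

\emph{The arc moves with the flow.} The function $z\mapsto p(w_t(z),t)$ has positive real part and equals $1$ at $0$, so it has the form $\int\frac{\xi+z}{\xi-z}d\nu_t(\xi)$ with probability measures $\nu_t$, again measurable in $t$. Put $N_s=\int_0^s\nu_t\,dt$. Integrating \eqref{loewner},
\[
\log\frac{w_s(z)}z=-\int_0^sp(w_t(z),t)\,dt=-\int\frac{\xi+z}{\xi-z}\,dN_s(\xi),
\]
so $N_s$ is the measure of $w_s$ in \eqref{herglotz}. Since $w_T=\psi$, Lemma~\ref{lem:arc}(a) gives $N_T(J)=0$. Hence $N_s(J)=0$ for all $s\le T$, and $\nu_t(J)=0$ for a.e.\ $t$. So Lemma~\ref{lem:arc}(b) applies to every $w_s$ on $J$. Put $J_s=w_s(J)$. For a.e.\ $t$, $\operatorname{Re}p(w_t(z),t)\to0$ as $z\to\zeta\in J$. Points of $\mathbb D$ near $w_t(\zeta)$ are images of points of $\mathbb D$ near $\zeta$, so $\operatorname{Re}p(w,t)\to0$ as $w\to J_t$, and therefore $\mu_t(J_t)=0$. By continuity $p(w_t(\zeta),t)=\int\frac{\xi+\zeta}{\xi-\zeta}d\nu_t(\xi)$ also for $\zeta\in J$, and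
\[
\log\frac{w_s(\zeta)}\zeta=-\int_0^sp(w_t(\zeta),t)\,dt\qquad(\zeta\in J),
\]
where the integrand is bounded for fixed $\zeta$. Write $w_t(\zeta)=e^{i\vartheta(t)}$. Since $\frac{e^{i\omega}+e^{i\vartheta}}{e^{i\omega}-e^{i\vartheta}}=-i\cot\frac{\omega-\vartheta}2$, $\vartheta$ is Lipschitz and
\begin{equation}\label{angle}
\vartheta'(t)=\int\cot\frac{\omega-\vartheta(t)}2\,d\mu_t(e^{i\omega})\qquad\text{for a.e.\ }t.
\end{equation}

\emph{The length of the arc.} Fix a small $\epsilon>0$ and a closed subarc of $J$ of length $\pi-\epsilon$. Let $\vartheta_1(t)<\vartheta_2(t)$ be the angles of the images of its endpoints and $\ell=\vartheta_2-\vartheta_1$ the length of its image. By Lemma~\ref{lem:arc}(b), $\ell<2\pi$; also $\ell(0)=\pi-\epsilon$. For $e^{i\omega}\in\mathbb T\setminus J_t$ choose $\omega\in(\vartheta_2,\vartheta_1+2\pi)$ and put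
\[
A=\frac{\omega-\vartheta_2}2,\qquad B=\frac{\omega-\vartheta_1}2=A+\frac\ell2,\qquad 0<A<B<\pi .
\]
As $\mu_t$ is carried by $\mathbb T\setminus J_t$ for a.e.\ $t$, \eqref{angle} gives
\begin{equation}\label{length}
\ell'=\int R\,d\mu_t,\qquad R=\cot A-\cot B=\frac{\sin(\ell/2)}{\sin A\sin B}>0 .
\end{equation}
So $\ell$ increases. While $\ell<\pi$ we have $\ell'\ge\sin(\ell/2)\ge\cos(\epsilon/2)\ge\frac12$, so this phase lasts at most a time $2\epsilon$.

\emph{Proof of \textup{(i)}.} We have $\sin A\sin B=\frac12[\cos\frac\ell2-\cos(A+B)]\le\frac12(1+\cos\frac\ell2)=\cos^2\frac\ell4$, so $R\ge2\tan\frac\ell4$ and $1\le\frac12\cot(\frac\ell4)\,\ell'$. Integrating over the time after the first phase,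
\[
T\le2\epsilon+\int_\pi^{2\pi}\tfrac12\cot\tfrac\ell4\,d\ell=2\epsilon+\Big[2\log\sin\tfrac\ell4\Big]_\pi^{2\pi}=2\epsilon+\log2 .
\]
Let $\epsilon\to0$.

\emph{Proof of \textup{(ii)}: the boundary point $\eta$ moves with the flow.} Since $|w_t|\ge|\psi|$ and $\beta<\infty$, the quotient $\frac{1-|w_t(\rho\eta)|}{1-\rho}$ stays bounded as $\rho\to1$. The Julia--Wolff--Carath\'eodory theorem says that a holomorphic $v:\mathbb D\to\mathbb D$ with $\liminf_{z\to\eta}\frac{1-|v(z)|}{1-|z|}<\infty$ has a nontangential limit of modulus $1$ at $\eta$. So $w_t(\rho\eta)\to\eta_t\in\mathbb T$ as $\rho\to1$. Moreover $\eta_t\notin J_t$: if $\eta_t=w_t(\zeta)$ with $\zeta\in J$, then for $\rho$ near $1$ the point $w_t(\rho\eta)$ is the image of a point of $\mathbb D$ near $\zeta$, by Lemma~\ref{lem:arc}(b). By injectivity this point is $\rho\eta$; so $\rho\eta$ is near $\zeta$ and $\eta=\zeta\in J$, a contradiction.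

By \eqref{loewner}, for $w=w_t(\rho\eta)$,
\[
\frac d{dt}\log(1-|w|^2)=\frac{2|w|^2\operatorname{Re}p(w,t)}{1-|w|^2}=\int\frac{2|w|^2}{|\zeta-w|^2}\,d\mu_t(\zeta).
\]
Integrate over $[0,T]$ and let $\rho\to1$. By Fatou's lemma,
\[
\log\beta\ge\int_0^T\!\!\int\frac2{|\zeta-\eta_t|^2}\,d\mu_t(\zeta)\,dt .
\]
In particular the integral is finite. Since $-\log\psi'(0)=T=\int_0^T\!\int d\mu_t\,dt$,
\begin{equation}\label{gainbound}
-\log(\beta\,\psi'(0))\le\int_0^T\!\!\int\Big(1-\frac2{|\zeta-\eta_t|^2}\Big)d\mu_t(\zeta)\,dt .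
\end{equation}
The integrand is at most $\frac12$, so the times with $\ell<\pi$ contribute at most $\epsilon$.

\emph{Gain against cost.} Let $\ell\ge\pi$ and put $a=-\cot(\ell/2)\ge0$; the image of the subarc has harmonic measure $\frac\ell{2\pi}=\frac12+\frac1\pi\arctan a$ from $0$, so this is the $a$ of Section~\ref{sec:gain}. We claim that for $\zeta\in\mathbb T\setminus J_t$
\begin{equation}\label{claim}
1-\frac2{|\zeta-\eta_t|^2}\le\tfrac12\,m(a)\,R .
\end{equation}
Both $\zeta=e^{i\omega}$ and $\eta_t$ lie in the arc with angles in $[\vartheta_2,\vartheta_1+2\pi]$, whose length $2\pi-\ell$ is at most $\pi$. So $|\zeta-\eta_t|$ is at most the distance from $\zeta$ to one of the endpoints, and these distances are $2\sin A$ and $2\sin B$. (The worst position of $\eta_t$ is thus an endpoint of the complementary arc; with this endpoint at $\infty$ the protected arc is a half-line, as in Section~\ref{sec:gain}.) Replacing $(A,B)$ by $(\pi-B,\pi-A)$ if necessary, which changes neither $R$ nor $B-A$, we may assume $|\zeta-\eta_t|\le2\sin B$.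 Put $s=-\cot B$; since $\frac\ell2<B<\pi$, $s>a$. The left side of \eqref{claim} is at most
\[
1-\frac1{2\sin^2B}=\frac{1-s^2}2 .
\]
From $\sin A=\sin(B-\frac\ell2)=\sin B\cos\frac\ell2-\cos B\sin\frac\ell2$ we get
\[
\frac1R=\frac{\sin A\sin B}{\sin(\ell/2)}=\sin^2B\,\big(\cot\tfrac\ell2-\cot B\big)=\frac{s-a}{1+s^2}.
\]
So $\frac{1-s^2}2\cdot\frac1R=\frac12M(s,a)\le\frac12m(a)$, which proves \eqref{claim}.

Insert \eqref{claim} into \eqref{gainbound}, use \eqref{length}, and substitute $a=-\cot(\ell/2)$, for which $\frac12d\ell=da/(1+a^2)$: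
\[
-\log(\beta\,\psi'(0))\le\epsilon+\int_\pi^{2\pi}\tfrac12m(-\cot\tfrac\ell2)\,d\ell=\epsilon+\int_0^\infty\frac{m(a)}{1+a^2}\,da=\epsilon+\log\kappa .
\]
Let $\epsilon\to0$.
\end{proof}

By \eqref{J0} and Proposition~\ref{prop:extremal}(i), applied to $\theta$ with $J=J_0$, for every $\Omega$ and $x$
\begin{equation}\label{half}
\theta'(0)\ge\tfrac12 .
\end{equation}

\section{The upper bound for $\Omega\subset\hat\Omega$}\label{sec:upper}

We prove Theorem~\ref{thm:sharp}(a). Suppose it is false. Then there are $\varepsilon>0$ and $(\Omega_n,x_n,x_{0,n})$ with $\Omega_n\subset\hat\Omega_n$, $d_{\Omega_n}(x_n,x_{0,n})\to\infty$ and $r_n\ge\kappa+\varepsilon$. Use the notation of Section~\ref{sec:core} with index $n$; then $|q_n|\to1$. We pass to a limit in which the base point sits on $\mathbb T$ and apply Proposition~\ref{prop:extremal}(ii) there.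

\emph{Limits of the maps.} We have $\chi_n'(0)\psi_n'(0)=\theta_n'(0)\ge\frac12$ by \eqref{half}, and both factors are at most $1$, so both are at least $\frac12$. Since $|\theta_n|=|\psi_n\circ\chi_n|\le|\chi_n|$, \eqref{J0} shows that also $|\chi_n|\to1$ at $J_0$. By Lemma~\ref{lem:arc}(a) and (c) with $J=J_0$, along a subsequence $\chi_n\to\chi$ and $\theta_n\to\theta$, locally uniformly in $\mathbb D$ and near $J_0$. By normality and Hurwitz's theorem we may also assume that $\psi_n\to\psi$ locally uniformly in $\mathbb D$ with $\psi$ univalent and $\psi'(0)\ge\frac12$. Then $\chi$, $\theta$, $\psi$ are univalent in $\mathbb D$, $\theta=\psi\circ\chi$, and we may assume $q_n\to\eta\in\mathbb T$.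

\emph{The protected arc.} Put $J=\chi(J_0)$, by Lemma~\ref{lem:arc}(b) an open arc of length at least $\pi$. If $w\in\mathbb D$ tends to $\chi(\zeta)$ with $\zeta\in J_0$, then, again by Lemma~\ref{lem:arc}(b), $w=\chi(z)$ with $z\in\mathbb D$, $z\to\zeta$, so $|\psi(w)|=|\theta(z)|\to1$. Thus $|\psi|\to1$ at $J$.

\emph{$\eta\notin J$.} Here we use that $x_0$ lies in the lower half plane. Suppose $\eta=\chi(\zeta)$ with $\zeta\in J_0$. Choose a small disc $B$ around $\zeta$, with closure in $\mathbb H$, on whose closure $\chi$ is injective and $\chi_n\to\chi$ uniformly. By the argument principle, for large $n$ there is $z_n\in B$ with $\chi_n(z_n)=q_n$. Since $|q_n|<1$ and $|\chi_n|\ge1$ on $B\setminus\mathbb D$, $z_n\in\mathbb D^+$. Then $x_{0,n}=h_n(q_n)=k_n(z_n)\in\mathbb H$, a contradiction.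

\emph{The angular derivative.} Let $\beta_n=\frac{1-|\psi_n(q_n)|^2}{1-|q_n|^2}$. By \eqref{ratio}, $\beta_n=1/(r_n\psi_n'(0))\le2$, because $r_n\ge1$ and $\psi_n'(0)\ge\frac12$; and $\beta_n\ge1$ by Schwarz's lemma. Pass to a subsequence with $\beta_n\to\beta_*\in[1,2]$ and $\psi_n(q_n)\to\eta'$; then $|\eta'|=1$, and $r_n\to r_*=1/(\beta_*\psi'(0))$. The Schwarz--Pick lemma for the points $q_n$ and $z$ says
\[
\frac{|1-\overline{\psi_n(q_n)}\,\psi_n(z)|^2}{1-|\psi_n(z)|^2}\le\beta_n\,\frac{|1-\overline{q_n}\,z|^2}{1-|z|^2},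
\qquad\text{hence}\qquad
\frac{|\eta'-\psi(z)|^2}{1-|\psi(z)|^2}\le\beta_*\,\frac{|\eta-z|^2}{1-|z|^2}.
\]
For $z=\rho\eta$, using $|\eta'-\psi|\ge1-|\psi|$, we get $\frac{1-|\psi(\rho\eta)|}{1+|\psi(\rho\eta)|}\le\beta_*\frac{1-\rho}{1+\rho}$. So $|\psi(\rho\eta)|\to1$, and
\[
\frac{1-|\psi(\rho\eta)|^2}{1-\rho^2}\le\beta_*\Big(\frac{1+|\psi(\rho\eta)|}{1+\rho}\Big)^2\to\beta_*\qquad(\rho\to1).
\]
So the number $\beta$ of Proposition~\ref{prop:extremal}(ii) satisfies $\beta\le\beta_*$, and the proposition gives $\beta_*\psi'(0)\ge\beta\psi'(0)\ge1/\kappa$, i.e.\ $r_*\le\kappa$. This contradicts $r_n\ge\kappa+\varepsilon$. \qed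

\section{All domains}\label{sec:all}

When $\Omega\not\subset\hat\Omega$ there is no map $\psi$, and \eqref{ratio} only offers the separate bounds $\chi'(0)\le1$, $\theta'(0)\ge\frac12$ and a bound for the last factor. To show that these cannot all be nearly sharp when $x_0$ is not close to $x$, we compare Green functions. Let $u=-\log|f|$ and $\hat u=-\log|\hat f|$ be the Green functions of $\Omega$ and $\hat\Omega$ with pole $x_0$. They are positive and tend to $0$ at the boundary, including $\infty$ if the domain is unbounded, as $\hat\Omega$ always is.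

\begin{lemma}\label{lem:green}
\textup{(i)} $u\le\hat u$ on $\Omega\cap\mathbb R$.

\textup{(ii)} $u(z)\le\hat u(z)$ for $z\in\Omega\cap\mathbb H^-$, and $u(z)\le\hat u(\bar z)$ for $z\in\Omega\cap\mathbb H$.

\textup{(iii)} Let $S$ be the core belonging to any $x\in\Omega\cap\mathbb R$. The function $D(z):=\hat u(z)+\hat u(\bar z)-u(z)-u(\bar z)$, extended over its removable singularities, is harmonic and nonnegative in $S$.
\end{lemma}

\begin{proof}
Let $\mathfrak m=\max\{0,\sup_{\Omega\cap\mathbb R}(u-\hat u)\}$. This is finite, since $u$ is bounded outside a neighborhood of $x_0\notin\mathbb R$. The idea is to prove (ii) and (iii) with an error term $-\mathfrak m$; at a real point, (iii) then improves the bound $u-\hat u\le\mathfrak m$ by a factor $2$, so that $\mathfrak m=0$.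

In $\Omega\cap\mathbb H^-$ the function $\hat u-u$ is harmonic, the singularity at $x_0$ being removable. In $\Omega\cap\mathbb H$ the function $\hat u(\bar z)-u(z)$ is superharmonic. At points of $\partial\Omega$ and at $\infty$ the lower limits of both are at least $0$, since $u\to0$ and $\hat u\ge0$; at points of $\Omega\cap\mathbb R$ they are at least $-\mathfrak m$. By the minimum principle
\begin{equation}\label{onesided}
\hat u(z)-u(z)\ge-\mathfrak m\quad(z\in\Omega\cap\mathbb H^-),\qquad \hat u(\bar z)-u(z)\ge-\mathfrak m\quad(z\in\Omega\cap\mathbb H),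
\end{equation}
and both hold on $\Omega\cap\mathbb R$ as well.

The function $D$ is symmetric and, after removal of the singularities at $x_0$ and $\bar x_0$ (if these are in $S$), harmonic in $S$. Let $z_j\in S$, $\operatorname{Im}z_j\ge0$, $z_j\to y\in\partial S\cup\{\infty\}$. If $y=\infty$, then $D(z_j)\to0$. If $y$ is finite, then by Lemma~\ref{lem:core} $y\notin\Omega$ or $\bar y\notin\Omega$. In the first case $y\in\partial\Omega$, so $u(z_j)\to0$, and by the first part of \eqref{onesided}, applied at $\bar z_j$,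
\[
D(z_j)=\hat u(z_j)+[\hat u(\bar z_j)-u(\bar z_j)]-u(z_j)\ge-\mathfrak m-u(z_j)\to-\mathfrak m .
\]
In the second case $u(\bar z_j)\to0$, and by the second part of \eqref{onesided}
\[
D(z_j)=\hat u(z_j)+[\hat u(\bar z_j)-u(z_j)]-u(\bar z_j)\ge-\mathfrak m-u(\bar z_j)\to-\mathfrak m .
\]
By symmetry the same lower bound holds for approach from below, and the minimum principle gives $D\ge-\mathfrak m$ in $S$. At $x$ this says $2(\hat u(x)-u(x))\ge-\mathfrak m$. As $x\in\Omega\cap\mathbb R$ was arbitrary, $u-\hat u\le\mathfrak m/2$ on $\Omega\cap\mathbb R$. Hence $\mathfrak m\le\mathfrak m/2$, so $\mathfrak m=0$, and all three statements follow.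
\end{proof}

Part (i) says $|f|\ge|\hat f|$ on $\Omega\cap\mathbb R$. Since $|f'|/\lambda_\Omega=\frac12(1-|f|^2)$ and $|\hat f'|/\lambda_{\hat\Omega}=\frac12(1-|\hat f|^2)$, this is the first inequality in \eqref{known}. In the notation of \eqref{ratio} it reads
\begin{equation}\label{lastfactor}
|\hat q|\le|q|,\qquad \frac{1-|q|^2}{1-|\hat q|^2}\le1 .
\end{equation}
With $\chi'(0)\le1$ and \eqref{half} we recover $r\le2$, the second inequality in \eqref{known}.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Suppose the theorem fails for some $d_0>0$. As $r\le2$ always, there are $(\Omega_n,x_n,x_{0,n})$ with $d_{\Omega_n}(x_n,x_{0,n})\ge d_0$ and $r_n\to2$. By \eqref{ratio}, \eqref{half}, \eqref{lastfactor} and $\chi_n'(0)\le1$,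
\[
\chi_n'(0)\to1,\qquad\theta_n'(0)\to\tfrac12,\qquad\frac{1-|q_n|^2}{1-|\hat q_n|^2}\to1 .
\]
So $\chi_n\to\mathrm{id}$ locally uniformly in $\mathbb D$. Pass to subsequences such that $\theta_n\to\theta$, a univalent map with $\theta'(0)=\frac12$, and $q_n\to q$, $\hat q_n\to\hat q$. Then $|q|=|\hat q|\ge\tanh(d_0/2)>0$. This is where $d_0>0$ enters. We have $u_n(x_n)=\log\frac1{|q_n|}$ and $\hat u_n(x_n)=\log\frac1{|\hat q_n|}$. Hence $u_n(x_n)/\hat u_n(x_n)\to1$; for $|q|=1$ this holds because $\log\frac1{|b|}\sim\frac12(1-|b|^2)$ as $|b|\to1$.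

\emph{A limit identity.} By Lemma~\ref{lem:green}(iii) the functions $D_n\circ k_n/\hat u_n(x_n)$ are nonnegative and harmonic in $\mathbb D$. Their values at $0$ are $2(1-u_n(x_n)/\hat u_n(x_n))\to0$. By Harnack's inequality they tend to $0$ locally uniformly. Put
\[
\mathcal G(w,b)=\log\Big|\frac{1-\bar bw}{w-b}\Big|=-\tfrac12\log\Big(1-\frac{(1-|w|^2)(1-|b|^2)}{|1-\bar bw|^2}\Big).
\]
Then $\hat u_n\circ k_n=\mathcal G(\theta_n,\hat q_n)$ and $u_n\circ k_n=\mathcal G(\chi_n,q_n)$. The second expression for $\mathcal G$ shows that $\mathcal G(w,b)/\log\frac1{|b|}$ tends to the Poisson kernel when $b$ tends to a point of $\mathbb T$. So, dividing by $\hat u_n(x_n)$ and letting $n\to\infty$, we get, off possible poles,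
\begin{equation}\label{identity}
\hat V(\theta(z))+\hat V(\theta(\bar z))=V(z)+V(\bar z)\qquad(z\in\mathbb D),
\end{equation}
where
\[
V(z)=\frac{\mathcal G(z,q)}{\log(1/|q|)}\ \text{ if }|q|<1,\qquad V(z)=\frac{1-|z|^2}{|q-z|^2}\ \text{ if }|q|=1,
\]
and $\hat V$ is defined in the same way with $\hat q$.

\emph{Contradiction.} Let $z\to\zeta\in\mathbb T\setminus\{q,\bar q\}$. The right side of \eqref{identity} tends to $0$. As $\hat V>0$, $\hat V(\theta(z))\to0$. Since $\hat V$ is bounded below by a positive constant on compact subsets of $\mathbb D$, $|\theta(z)|\to1$. By Lemma~\ref{lem:arc}(a), applied to open arcs in $\mathbb T\setminus\{q,\bar q\}$, the measure $\nu$ of $\theta$ in \eqref{herglotz} is carried by $\{q,\bar q\}\cap\mathbb T$. It has no atoms: an atom of mass $c>0$ at $\xi$ would give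
\[
|\theta(\rho\xi)|\le\exp\Big(-c\,\frac{1+\rho}{1-\rho}\Big)\to0\qquad(\rho\to1),
\]
while $|\theta|$ is bounded away from $0$ outside any neighborhood of $0$, because $\theta$ is univalent with $\theta(0)=0$. So $\nu=0$ and $\theta'(0)=1$, contradicting $\theta'(0)=\frac12$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HW} \emph{On the theorem of Hayman and Wu},
\texttt{http://www.ams.org/journals/proc/\allowbreak 2002-130-02/\allowbreak S0002-9939-01-06209-8/\allowbreak S0002-9939-01-06209-8.pdf}.

\bibitem{La} Lawler, \emph{Conformally Invariant Processes in the Plane}.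

\bibitem{Po} Pommerenke, \emph{Univalent Functions}.

\end{thebibliography}

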